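\title{A lower density bound for anisotropic hypersurfaces and the critical points of the anisotropic isoperimetric problem}

\begin{abstract}
Let $F$ be an even elliptic integrand on $\mathbb{R}^n$. We prove that a rectifiable hypersurface with multiplicity at least one and bounded anisotropic mean curvature has mass at least $cr^{n-1}$ in every small ball of radius $r$ centered on its support. It follows that the reduced boundary of a critical point of the anisotropic isoperimetric problem is closed up to an $\mathcal{H}^{n-1}$-null set. A theorem of De Rosa, Kolasi\'nski and Santilli, which assumes this property, then shows that for $F\in C^{2,\alpha}$ the critical points among sets of finite perimeter and finite volume are exactly the finite unions of disjoint Wulff shapes of equal radii. The density bound is obtained by running the heat flow on the surface measure and comparing the entropy that the measure must gain with the Fisher information that the first variation allows.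
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Integrands, energy and critical points}

Let $n\ge2$. An \emph{integrand} is a positive function $F\in C^2(S^{n-1})$ with $F(\nu)=F(-\nu)$, extended to $\mathbb{R}^n$ as a positively $1$-homogeneous function. The number $F(\nu)$ is the cost per unit area of a piece of hypersurface with normal $\nu$; by evenness it depends only on the unoriented hyperplane $\nu^\perp$. The integrand is \emph{elliptic} if there is $c_F>0$ with
\[
D^2F(\nu)[w,w]\ge c_F|w|^2\qquad\text{for all }\nu\in S^{n-1}\text{ and }w\perp\nu ;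
\]
equivalently, the unit ball $\{F\le1\}$ is uniformly convex. The isotropic integrand $F(\nu)=|\nu|$, written $F\equiv1$, is elliptic with $c_F=1$. Throughout, $F$ is an elliptic integrand and $z=\nabla F$. By homogeneity, $z(\nu)\cdot\nu=F(\nu)$, $D^2F(\nu)\nu=0$, and $D^2F$ is $(-1)$-homogeneous. Hence $D^2F\ge0$ off the origin, so $F$ is convex along segments that miss the origin and, by continuity, convex. Convexity gives $F(\xi)\ge F(\nu)+z(\nu)\cdot(\xi-\nu)=z(\nu)\cdot\xi$, and with evenness
\begin{equation}\label{eq:support}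
z(\nu)\cdot\nu=F(\nu),\qquad |z(\nu)\cdot\xi|\le F(\xi)\qquad(\nu\in S^{n-1},\ \xi\in\mathbb{R}^n).
\end{equation}

A measurable set $\Omega\subset\mathbb{R}^n$ has \emph{finite perimeter} if the distributional gradient $D\mathbf 1_\Omega$ is a finite vector measure. Its \emph{reduced boundary} $\partial^*\Omega$ is the set of $x\in\operatorname{spt}|D\mathbf 1_\Omega|$ at which $\nu_\Omega(x)=-\lim_{r\to0}D\mathbf 1_\Omega(B_r(x))/|D\mathbf 1_\Omega|(B_r(x))$ exists and has length one. By the structure theorem for such sets, $\partial^*\Omega$ is Borel and countably $(n-1)$-rectifiable, $D\mathbf 1_\Omega=-\nu_\Omega\,\mathcal{H}^{n-1}\llcorner\partial^*\Omega$ (this is the divergence theorem), and at every $x\in\partial^*\Omega$ the measure $\mathcal{H}^{n-1}\llcorner\partial^*\Omega$ has density one and approximate tangent plane $\nu_\Omega(x)^\perp$. In particular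
\begin{equation}\label{eq:spt}
\operatorname{spt}D\mathbf 1_\Omega=\operatorname{spt}\big(\mathcal{H}^{n-1}\llcorner\partial^*\Omega\big)=\overline{\partial^*\Omega}.
\end{equation}
Sets are identified up to Lebesgue-null sets, and $|\Omega|=\mathcal{H}^n(\Omega)$. The anisotropic energy is
\[
\Phi_F(\Omega)=\int_{\partial^*\Omega}F(\nu_\Omega)\,d\mathcal{H}^{n-1},
\]
and the \emph{anisotropic isoperimetric problem} is to minimize $\Phi_F(\Omega)$ among sets of finite perimeter with prescribed volume. A set $\Omega$ of finite perimeter with $0<|\Omega|<\infty$ is a \emph{critical point} if there is $\lambda\in\mathbb{R}$ such that for every $X\in C^1_c(\mathbb{R}^n;\mathbb{R}^n)$ with flow $\varphi_t$,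
\[
\frac{d}{dt}\Big|_{t=0}\Phi_F(\varphi_t(\Omega))=\lambda\,\frac{d}{dt}\Big|_{t=0}|\varphi_t(\Omega)| .
\]

Both derivatives are explicit. Under a $C^1$ diffeomorphism $\varphi$ with positive Jacobian the vector area element $\nu\,d\mathcal{H}^{n-1}$ is transformed by $\operatorname{cof}D\varphi=(\det D\varphi)(D\varphi)^{-T}$, so by homogeneity $\Phi_F(\varphi(\Omega))=\int_{\partial^*\Omega}F(\operatorname{cof}D\varphi\,\nu)\,d\mathcal{H}^{n-1}$. For the flow, $\operatorname{cof}D\varphi_t=\mathrm{Id}+t(\operatorname{div}X\,\mathrm{Id}-DX^T)+o(t)$ uniformly, so the derivative of the integrand is $F(\nu)\operatorname{div}X-z(\nu)\cdot DX^T\nu$. We write this as $B_{ik}(\nu)\partial_kX_i$, summing over repeated indices, with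
\begin{equation}\label{eq:B}
B(\nu)=F(\nu)\,\mathrm{Id}-\nu\otimes z(\nu),\qquad B_{ik}=F\delta_{ik}-\nu_iz_k .
\end{equation}
The matrix $B(\nu)$ is even in $\nu$, because $F$ is even and $z$ is odd. The derivative of the volume is $\int_\Omega\operatorname{div}X=\int_{\partial^*\Omega}X\cdot\nu_\Omega$. Thus $\Omega$ is critical if and only if
\begin{equation}\label{eq:crit}
\int_{\partial^*\Omega}B_{ik}(\nu_\Omega)\,\partial_kX_i\,d\mathcal{H}^{n-1}=\lambda\int_{\partial^*\Omega}X\cdot\nu_\Omega\,d\mathcal{H}^{n-1}\qquad\text{for all }X\in C^1_c(\mathbb{R}^n;\mathbb{R}^n).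
\end{equation}
For $F\equiv1$, $B(\nu)=\mathrm{Id}-\nu\otimes\nu$ is the projection onto the tangent plane, the left side is the integral of the tangential divergence of $X$, and \eqref{eq:crit} says that $\partial^*\Omega$ has constant mean curvature in the weak sense. For general $F$ it says that $\partial^*\Omega$ has constant anisotropic mean curvature.

The role of the ball is played by the open \emph{Wulff shape}
\[
W_F=\{x\in\mathbb{R}^n:\ x\cdot\nu<F(\nu)\text{ for all }\nu\in S^{n-1}\},
\]
which is the unit ball when $F\equiv1$. A Wulff shape of radius $r>0$ is a translate $x_0+rW_F$.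

\subsection{The question}

For $F\equiv1$, Delgadino and Maggi proved that among sets of finite perimeter and finite volume the critical points are exactly the finite unions of pairwise disjoint open balls with equal radii. The anisotropic counterpart carries an additional hypothesis.

\begin{theorem}[De Rosa--Kolasi\'nski--Santilli; {\cite[Theorem 7]{survey}}]\label{thm:DKS}
Let $\alpha\in(0,1)$ and let $F\in C^{2,\alpha}(S^{n-1})$ be an elliptic integrand. Among sets $\Omega$ of finite perimeter and finite volume satisfying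
\begin{equation}\label{eq:closure}
\mathcal{H}^{n-1}\big(\overline{\partial^*\Omega}\setminus\partial^*\Omega\big)=0,
\end{equation}
finite unions of pairwise disjoint open Wulff shapes with equal radii are the unique critical points of the anisotropic isoperimetric problem.
\end{theorem}

The problem posed in \cite{survey} is whether Theorem~\ref{thm:DKS} holds without \eqref{eq:closure}. Finite perimeter alone is far from implying \eqref{eq:closure}.

\begin{example}\label{ex:dense}
Let $(q_j)$ be dense in the cube $Q=(0,1)^n$ and let $\Omega=\bigcup_jB_{r_j}(q_j)$ with $\sum_jr_j^{n-1}<\infty$ and $\sum_j|B_{r_j}|<1$. The perimeter is subadditive under finite unions and lower semicontinuous in $L^1$, so $\Omega$ has finite perimeter. The points $x\in Q$ at which $\Omega$ has Lebesgue density zero form a set of positive volume. Every ball around such an $x$ meets both $\Omega$ and its complement in positive volume, so $\mathbf 1_\Omega$ is not a.e.\ constant near $x$, and $x\in\overline{\partial^*\Omega}$ by \eqref{eq:spt}. Since $|\partial^*\Omega|=0$,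 the set $\overline{\partial^*\Omega}\setminus\partial^*\Omega$ has positive volume.
\end{example}

In the example the boundary accumulates at points near which it has very little area. This costs curvature, since the spheres are arbitrarily small, and one expects an equation such as \eqref{eq:crit} to forbid it: near any point of $\overline{\partial^*\Omega}$ there should be area at least $cr^{n-1}$ in the ball of radius $r$. For $F\equiv1$ and vanishing curvature this is a short computation, recalled in Section~\ref{sec:idea}, so the natural guess is that \eqref{eq:closure} is automatic for critical points. We show that the guess is right, although that computation does not extend to other integrands.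

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\alpha\in(0,1)$, let $F\in C^{2,\alpha}(S^{n-1})$ be an elliptic integrand, and let $\Omega$ have finite perimeter and $0<|\Omega|<\infty$. Then $\Omega$ is a critical point of the anisotropic isoperimetric problem if and only if, up to a null set, $\Omega$ is a finite union of $N$ pairwise disjoint translates of $rW_F$ for some $N\ge1$ and $r>0$. In that case
\[
\lambda=\frac{n-1}{r},\qquad r=\frac{n|\Omega|}{\Phi_F(\Omega)},\qquad \Phi_F(\Omega)^n=N\,n^n\,|W_F|\,|\Omega|^{n-1}.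
\]
\end{theorem}

The density bound behind Theorem~\ref{thm:main} is local, needs only $F\in C^2$, and allows multiplicities and a nonconstant curvature. We write $\overline B_s(p)$ for closed balls and $\overline B_s=\overline B_s(0)$.

\begin{definition}\label{def:adm}
Let $U\subset\mathbb{R}^n$ be open and $\Lambda\ge0$. A Radon measure $V$ on $U$ is \emph{admissible with bound $\Lambda$} if $V=\theta\,\mathcal{H}^{n-1}\llcorner\Sigma$, where $\Sigma\subset U$ is Borel and countably $(n-1)$-rectifiable and $\theta\ge1$ is Borel, and if there is a Borel vector field $h$ with $|h|\le\Lambda$ such that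
\begin{equation}\label{eq:fv}
\int B_{ik}(\nu)\,\partial_kX_i\,dV=\int h\cdot X\,dV\qquad\text{for all }X\in C^1_c(U;\mathbb{R}^n).
\end{equation}
Here $\nu:\Sigma\to S^{n-1}$ is a Borel map that is normal to the approximate tangent plane of $\Sigma$ at $\mathcal{H}^{n-1}$-a.e.\ point; its sign is irrelevant because $B$ is even.
\end{definition}

In other words, $V$ is a rectifiable varifold of codimension one and multiplicity at least one whose anisotropic mean curvature $h$ is bounded.

\begin{theorem}[Density bound]\label{thm:density}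
Let $F\in C^2(S^{n-1})$ be an elliptic integrand. There are $\varepsilon_1\in(0,1)$ and $c_1>0$, depending only on $n$ and $F$, with the following property. If $V=\theta\,\mathcal{H}^{n-1}\llcorner\Sigma$ is admissible with bound $\Lambda$ in $U$, $p\in\operatorname{spt}V$, $\overline B_r(p)\subset U$ and $\Lambda r\le\varepsilon_1$, then
\[
V(\overline B_r(p))\ge c_1r^{n-1}.
\]
Consequently $\mathcal{H}^{n-1}\big((\operatorname{spt}V\cap U)\setminus\Sigma\big)=0$.
\end{theorem}

The structure theorem and \eqref{eq:spt} hold inside $U$ for sets of locally finite perimeter in $U$, so the case $\Sigma=\partial^*\Omega$, $\theta=1$ reads as follows.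

\begin{corollary}\label{cor:closure}
Let $F\in C^2(S^{n-1})$ be an elliptic integrand and let $\Omega$ have locally finite perimeter in the open set $U$. If \eqref{eq:fv} holds with $V=\mathcal{H}^{n-1}\llcorner\partial^*\Omega$ and a bounded field $h$, then $\mathcal{H}^{n-1}\big(U\cap\overline{\partial^*\Omega}\setminus\partial^*\Omega\big)=0$.
\end{corollary}

Section~\ref{sec:wulff} derives Theorem~\ref{thm:main} from Corollary~\ref{cor:closure} and Theorem~\ref{thm:DKS}. Section~\ref{sec:idea} explains the idea of the density bound on a hyperplane, and Sections~\ref{sec:tools}--\ref{sec:end} prove it.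

\section{Wulff shapes and the classification}\label{sec:wulff}

Write $W=W_F$. It is open, convex and bounded, since $|x|\le\max_{S^{n-1}}F$ on $W$. Its closure is $\{x:x\cdot\xi\le F(\xi)\text{ for all }\xi\in\mathbb{R}^n\}$, because $tx\in W$ for every such $x$ and $0<t<1$.

\begin{lemma}\label{lem:wulff}
\begin{itemize}
\item[(a)] For $\nu\in S^{n-1}$ the function $x\mapsto x\cdot\nu$ attains its maximum on $\overline W$ only at $z(\nu)$, with value $F(\nu)$.
\item[(b)] The set $x_0+rW$ satisfies \eqref{eq:crit} with $\lambda=(n-1)/r$, and $\Phi_F(x_0+rW)=nr^{n-1}|W|$.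
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:support}, $z(\nu)\in\overline W$ and $z(\nu)\cdot\nu=F(\nu)$, so the maximum is $F(\nu)$. If $y\in\overline W$ and $y\cdot\nu=F(\nu)$, then $\xi\mapsto F(\xi)-y\cdot\xi$ is nonnegative and vanishes at $\nu$; its gradient $z(\nu)-y$ vanishes there.

(b) A bounded convex set has finite perimeter, and at $y\in\partial^*W$ the hyperplane through $y$ with normal $\nu=\nu_W(y)$ supports $W$. By (a), $y=z(\nu)$ and $F(\nu)=y\cdot\nu$. Therefore, on $\partial^*W$,
\[
B_{ik}\partial_kX_i=(y\cdot\nu)\operatorname{div}X-\nu_iy_k\partial_kX_i=\nu\cdot Y,\qquad Y=y\operatorname{div}X-(y\cdot\nabla)X .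
\]
For $X\in C^2_c$,
\[
\operatorname{div}Y=\big(n\operatorname{div}X+y\cdot\nabla\operatorname{div}X\big)-\big(\operatorname{div}X+y\cdot\nabla\operatorname{div}X\big)=(n-1)\operatorname{div}X,
\]
and the divergence theorem, applied twice, gives \eqref{eq:crit} with $\lambda=n-1$. Mollification extends this to $X\in C^1_c$. Also $\Phi_F(W)=\int_{\partial^*W}y\cdot\nu=n|W|$. For $x_0+rW$ apply this to $y\mapsto X(x_0+ry)$: the left side of \eqref{eq:crit} scales like $r^{n-2}$, and the integral on the right and the energy scale like $r^{n-1}$.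
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:density}]
Let $\Omega$ be critical. By \eqref{eq:crit}, \eqref{eq:fv} holds in $U=\mathbb{R}^n$ for $V=\mathcal{H}^{n-1}\llcorner\partial^*\Omega$ with the bounded field $h=\lambda\nu_\Omega$. Corollary~\ref{cor:closure} gives \eqref{eq:closure}, and Theorem~\ref{thm:DKS} shows that $\Omega$ is a finite union of pairwise disjoint open Wulff shapes with equal radii.

Conversely, let $\Omega=W_1\cup\dots\cup W_N$ with $W_i=x_i+rW$ pairwise disjoint. Two disjoint open convex sets $W_i$, $W_j$ are separated by a hyperplane; let $\nu$ be its normal pointing away from $W_i$. A point of $\overline W_i\cap\overline W_j$ lies on the hyperplane, hence maximizes $x\cdot\nu$ on $\overline W_i$, hence equals $x_i+rz(\nu)$ by Lemma~\ref{lem:wulff}(a). So the boundaries $\partial W_i$ overlap in a finite set, which is $\mathcal{H}^{n-1}$-null as $n\ge2$. The measures in the sum $D\mathbf 1_\Omega=\sum_iD\mathbf 1_{W_i}$ are therefore mutually singular, so up to an $\mathcal{H}^{n-1}$-null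 set $\partial^*\Omega$ is the disjoint union of the $\partial^*W_i$, with the same normals. Both sides of \eqref{eq:crit} and the energy add up. By Lemma~\ref{lem:wulff}(b), $\Omega$ is critical with $\lambda=(n-1)/r$, and no other $\lambda$ is possible, because $\int_{\partial^*\Omega}X\cdot\nu_\Omega=n|\Omega|\neq0$ when $X(y)=y$ near $\overline\Omega$. Finally $\Phi_F(\Omega)=Nnr^{n-1}|W|$ and $|\Omega|=Nr^n|W|$. The quotient gives $r$, and both $\Phi_F(\Omega)^n$ and $Nn^n|W||\Omega|^{n-1}$ equal $N^nn^nr^{n(n-1)}|W|^n$.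
\end{proof}

\section{The idea of the density bound}\label{sec:idea}

In this section $h=0$, and nothing here is used in the proofs.

\subsection{Radial test fields}

Let $0\le\psi\le1$ be smooth and nonincreasing on $[0,\infty)$, equal to $1$ near $0$ and to $0$ near $[1,\infty)$. Put $I(s)=\int\psi(|y|/s)F(\nu)\,dV$, so that $sI'(s)=\int|\psi'|\,s^{-1}|y|\,F\,dV$ with $\psi'$ evaluated at $|y|/s$. Test \eqref{eq:fv} with $X=\psi(|y|/s)\,y$. Since $\operatorname{tr}B=(n-1)F$, with $\hat y=y/|y|$ we get
\[
(n-1)I(s)=\int|\psi'|\,\frac{|y|}{s}\,\Big(F(\nu)-(\nu\cdot\hat y)\big(z(\nu)\cdot\hat y\big)\Big)\,dV .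
\]
For $F\equiv1$ the bracket is $1-(\nu\cdot\hat y)^2\le1$. Then $(n-1)I\le sI'$, the ratio $s^{1-n}I(s)$ is nondecreasing, and the positive density at the center is passed on to every larger scale. If $F$ is not constant on the sphere, there is $\nu$ with $z(\nu)=F(\nu)\nu+w$, $0\ne w\perp\nu$, and the product $(\nu\cdot\hat y)(z(\nu)\cdot\hat y)$ is negative when $\hat y$ is close to $-w/|w|$ with $\nu\cdot\hat y>0$. One is left with $(n-1)I\le(1+a)sI'$ for some $a>0$. This makes $s^{-(n-1)/(1+a)}I(s)$ nondecreasing, but that quantity tends to $0$ as $s\to0$ at points of finite density, and nothing is learned.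

\subsection{Heat flow and entropy}

We use all scales at once. Let $G_t(x)=(4\pi t)^{-n/2}e^{-|x|^2/4t}$ be the heat kernel, and suppose for the moment that $\mu=V$ has small total mass $m$ and lives in the unit ball (the proof inserts a cutoff). Let $\mu_t=G_t*\mu$, and let $A(x,t)$ be the average of $B(\nu)$ with respect to the weight $G_t(x-y)\,d\mu(y)$; it records the tangent planes seen from $x$ at scale $\sqrt t$. Equation \eqref{eq:fv} says that the rows of the matrix measure $B\mu$ are divergence free, so $\partial_k(\mu_tA_{ik})=0$, that is,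
\begin{equation}\label{eq:model}
A\nabla\mu_t=-\mu_t\operatorname{div}A .
\end{equation}
Along the heat flow the entropy $\int\mu_t\log\mu_t$ decreases at the rate $\int|\nabla\mu_t|^2/\mu_t$, the \emph{Fisher information}. At $t=1$ we have $\mu_1\le m$. As $t\to0$, $\mu_t$ blows up where the mass is, because $\mu$ is $(n-1)$-dimensional. Going backward in time, each unit of mass must see the density climb from $m$ to a fixed level $c_*$. This gains entropy about $m\log(c_*/m)$, which has to be paid by the Fisher information in the region $\{\mu_t<c_*\}$. If that Fisher information is at most $Cm$, then $\log(c_*/m)\le C$, and $m$ is bounded below.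

Where $A$ is quantitatively invertible, \eqref{eq:model} bounds $|\nabla\mu_t|^2/\mu_t$ by $C\mu_t|\nabla A|^2$, and we shall see that $\iint\mu_t|\nabla A|^2\,dx\,dt\le Cm$ for the averages of any bounded function. Where $A$ is nearly singular, \eqref{eq:model} is of no use, but ellipticity forces the normals seen from $(x,t)$ to be nearly parallel. The model for this region is a hyperplane.

\begin{example}\label{ex:plane}
Let $\mu=V=a\,\mathcal{H}^{n-1}\llcorner\{x_n=0\}$ with a constant $a>0$. Since $z_n(e_n)=F(e_n)$, we have $B_{in}(e_n)=0$ for all $i$; only tangential derivatives of $X$ appear in \eqref{eq:fv}, and it holds with $h=0$. Here $A\equiv B(e_n)$, $Ae_n=0$, and $\mu_t(x)=a\,g_t(x_n)$ with $g_t(s)=(4\pi t)^{-1/2}e^{-s^2/4t}$. The gradient of $\mu_t$ points along the kernel of $A$, so \eqref{eq:model} reads $0=0$. Put $x_n=\sqrt t\,w$. Then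
\[
\frac{|\nabla\mu_t|^2}{\mu_t}\,dx_n=\frac{w^2}{4t}\,a\,g_1(w)\,dw,\qquad
\mu_t<c_*\iff\log\frac1t<\frac{w^2}2+2\log\frac{\sqrt{4\pi}\,c_*}{a}.
\]
Since $\int w^2g_1=2$, the full Fisher information per unit area is $a/(2t)$, which is not integrable at $t=0$; this is why the entropy must be truncated at a level $c_*$. Integrating $dt/t$ over $(0,1)$ first, and using $\int w^4g_1=12$, the Fisher information in $\{\mu_t<c_*\}$ per unit mass is
\[
\int\frac{w^2}4\Big(\frac{w^2}2+2\log\frac{\sqrt{4\pi}\,c_*}a\Big)_+g_1(w)\,dw\quad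
\begin{cases}\le\frac32&\text{if }a\ge\sqrt{4\pi}\,c_*,\\[2pt] =\frac32+\log\frac{\sqrt{4\pi}\,c_*}{a}&\text{if }a\le\sqrt{4\pi}\,c_*.\end{cases}
\]
For $a\ge1$ and $c_*\le(4\pi)^{-1/2}$ only the Gaussian tails lie in $\{\mu_t<c_*\}$, and the cost is bounded. For small $a$ the plane pays the logarithm that the entropy demands and there is no contradiction, as it must be: the density of $V$ is $a$ at all scales.
\end{example}

So in the degenerate region we must show that a nearly flat piece of $V$ is not thin. This is where $\theta\ge1$ enters (Lemma~\ref{lem:tilt}). Once a flat piece has density bounded below, its contribution to $\mu_t$ is of order $t^{-1/2}$, so that $\mu_t<c_*$ is possible only in the tails, as in the example. The power $t^{-1/2}$ leaves room for the small powers of $t$ lost in localizing.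

\section{Preliminaries}\label{sec:tools}

\subsection{Conventions}

From now on $C,c$ denote positive constants that depend only on $n$, $c_F$, $\min_{S^{n-1}}F$ and $\max_{S^{n-1}}|z|$ and may change from line to line. These quantities do not change when $F$ is composed with an orthogonal map. On the sphere $c\le F\le C$ and $|B|\le C$, where $|\cdot|$ is the Euclidean norm of the entries, and $F$ is Lipschitz with constant $\max_{S^{n-1}}|z|$.

\emph{Scaling.} Let $V$ be admissible with bound $\Lambda$ in $U$, and let $T(y)=Q(y-p)/s$ with $Q$ orthogonal and $s>0$. Then $V'=(\theta\circ T^{-1})\,\mathcal{H}^{n-1}\llcorner T(\Sigma)$ is admissible in $T(U)$ for the integrand $F\circ Q^{-1}$ with bound $s\Lambda$: test \eqref{eq:fv} with $X=Q^TX'\circ T$ and note that the new matrix at $Q\nu$ is $QB(\nu)Q^T$ and the new field is $sQh$. Moreover $V'(\overline B_\rho)=s^{1-n}V(\overline B_{s\rho}(p))$.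

\emph{Typical points.} Since $\Sigma$ is rectifiable and $\theta$ is locally integrable, for $V$-a.e.\ $p$ we have $\lim_{s\to0}V(\overline B_s(p))/(\omega_{n-1}s^{n-1})=\theta(p)\ge1$, where $\omega_{n-1}$ is the volume of the unit ball of $\mathbb{R}^{n-1}$. We call such $p$ \emph{typical}.

\subsection{Doubling scales}

In both main arguments the errors are controlled by the mass of a ball and the gain by the mass of a smaller concentric ball. We need a scale at which the two are comparable and at which the density is still small.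

\begin{lemma}\label{lem:doubling}
Let $V$ be a Radon measure on $U\supset\overline B_r(p)$ with $\liminf_{s\to0}s^{1-n}V(\overline B_s(p))>0$ and $V(\overline B_r(p))<ar^{n-1}$. For each $L>1$ there is $s\in(0,r]$ with
\[
0<V(\overline B_s(p))<as^{n-1},\qquad V(\overline B_{s/L}(p))\ge L^{-n}V(\overline B_s(p)).
\]
\end{lemma}

\begin{proof}
Let $s_j=L^{-j}r$ and $v_j=V(\overline B_{s_j}(p))>0$. If $v_{i+1}<L^{-n}v_i$ for all $i<j$, then $s_j^{1-n}v_j\le L^{-j}r^{1-n}v_0$. The left side does not tend to $0$, so there is a first $j$ with $v_{j+1}\ge L^{-n}v_j$, and for it $s_j^{1-n}v_j\le r^{1-n}v_0<a$.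
\end{proof}

\subsection{Nearly singular averages of $B$}

The kernel of $B(\nu)$ is spanned by $\nu$, since $B(\nu)\xi=F(\nu)\xi-(z(\nu)\cdot\xi)\nu$. We need more: if an \emph{average} of matrices $B(\nu)$ almost annihilates a unit vector $\xi$, then the normals being averaged are close to $\pm\xi$. To exclude cancellation we need a covector, depending on $\xi$ only, on which $B(\nu)\xi$ has a sign for every $\nu$. For $F\equiv1$ it is $\xi$ itself, since $\xi\cdot B(\nu)\xi=1-(\nu\cdot\xi)^2$. In general it is $z(\xi)$.

\begin{lemma}\label{lem:algebra}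
For $\nu,\xi\in S^{n-1}$ we have $z(\xi)\cdot B(\nu)\xi\ge c\,\big(1-(\nu\cdot\xi)^2\big)$.
\end{lemma}

\begin{proof}
By \eqref{eq:support},
\[
z(\xi)\cdot B(\nu)\xi=F(\nu)F(\xi)-(z(\xi)\cdot\nu)(z(\nu)\cdot\xi)\ge F(\xi)\big(F(\nu)-|z(\xi)\cdot\nu|\big).
\]
It suffices to prove $F(\nu)-z(\xi)\cdot\nu\ge\frac12c_F(1-(\nu\cdot\xi)^2)$ for all unit $\nu$, and to apply this to $\nu$ and $-\nu$. For $\nu=-\xi$ the right side vanishes and the left side is nonnegative. Otherwise put $w=\nu-\xi$ and $\nu_s=\xi+sw$, so that $0<|\nu_s|\le1$ for $s\in[0,1]$. Taylor's formula gives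
\[
F(\nu)-z(\xi)\cdot\nu=F(\nu)-F(\xi)-z(\xi)\cdot w=\int_0^1(1-s)\,D^2F(\nu_s)[w,w]\,ds .
\]
Let $w^\perp$ be the component of $w$ orthogonal to $\nu_s$. Since $D^2F(\nu_s)\nu_s=0$ and $D^2F$ is $(-1)$-homogeneous, $D^2F(\nu_s)[w,w]\ge c_F|\nu_s|^{-1}|w^\perp|^2\ge c_F|w^\perp|^2$. Finally $\nu_s\wedge w=\xi\wedge w=\xi\wedge\nu$, so $|w^\perp|=|\nu_s\wedge w|/|\nu_s|\ge|\xi\wedge\nu|$, and $|\xi\wedge\nu|^2=1-(\nu\cdot\xi)^2$.
\end{proof}

For $\xi\in S^{n-1}$ we define the \emph{tilt} $\tau_\xi(y)=\sqrt{1-(\nu(y)\cdot\xi)^2}$, the sine of the angle between the tangent plane at $y\in\Sigma$ and $\xi^\perp$.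

\section{Small tilt forces density}\label{sec:tilt}

\begin{lemma}\label{lem:tilt}
There are $\varepsilon_1\in(0,1)$ and $c_2>0$, depending only on $n$ and $F$, with the following property. Let $V$ be admissible with bound $\Lambda$ in $U$, $\overline B_r(p)\subset U$, $\Lambda r\le\varepsilon_1$ and $\liminf_{s\to0}s^{1-n}V(\overline B_s(p))>0$. If for some $\xi\in S^{n-1}$
\begin{equation}\label{eq:tilt}
\int_{\overline B_s(p)}\tau_\xi\,dV\le\varepsilon_1V(\overline B_s(p))\qquad\text{for all }s\in(0,r],
\end{equation}
then $V(\overline B_r(p))\ge c_2r^{n-1}$.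
\end{lemma}

The idea is to project $V$ onto $\xi^\perp$. The tangential components of \eqref{eq:fv} show that the projected measure $M$ solves $\partial_jM=\partial_kS^{jk}-g^j$, where $S$ and $g$ have mass small compared with that of $M$. For $n=2$ this can be solved by hand: $(M-S)'=-g$, so $M-S$ is a function whose oscillation is at most the mass of $g$, and $M$ has almost constant density outside a small set. If the mass of $M$ is small, the constant is small but positive. On the other hand, $\theta\ge1$ means that over each point the projected density is either $0$ or at least $1$. In higher dimensions a singular integral replaces the integration. The hypothesis \eqref{eq:tilt} is used at one scale only, the doubling scale, but that scale is not known in advance.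

\begin{proof}
Suppose $V(\overline B_r(p))<c_2r^{n-1}$. We reach a contradiction when $\varepsilon_1$ and $c_2$ are small.

\emph{Step 1: normalization.} Take $s$ from Lemma~\ref{lem:doubling} with $L=8$, and translate, rotate and scale so that $p=0$, $s=1$, $\xi=e_n$. With $v=V(\overline B_1)$ and $\tau=\tau_{e_n}$,
\[
\overline B_1\subset U,\qquad 0<v<c_2,\qquad V(\overline B_{1/8})\ge8^{-n}v,\qquad\int_{\overline B_1}\tau\,dV\le\varepsilon_1v,\qquad\Lambda\le\varepsilon_1 .
\]

\emph{Step 2: the projected equation.} Let $d=n-1$, $y=(y',y_n)$, $\pi(y)=y'$, $D_\rho=\{|y'|<\rho\}\subset\mathbb{R}^d$, and $Z=D_{1/2}\times(-\frac12,\frac12)\subset B_1$. In this proof $|\cdot|$ of a set is Lebesgue measure in $\mathbb{R}^d$. A vertical cutoff is needed, and a single cutoff takes all values between $0$ and $1$, which would spoil the alternative ``$0$ or at least $1$''. We therefore use two nested ones: $\eta_1,\eta_2\in C^\infty_c(-\frac12,\frac12)$ with values in $[0,1]$, $\eta_1=1$ on $[-\frac14,\frac14]$, $\eta_2=1$ on $[-\frac18,\frac18]$ and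 $\operatorname{spt}\eta_2\subset[-\frac14,\frac14]$. Let $\eta$ be one of them, let $\phi\in C^1_c(D_{1/2})$ and $j\le d$, and test \eqref{eq:fv} with $X=\psi e_j$, $\psi(y)=\phi(y')\eta(y_n)$. This gives $\int(F(\nu)\partial_j\psi-\nu_jz_k\partial_k\psi)\,dV=\int h_j\psi\,dV$, that is,
\[
F(e_n)\int\partial_j\psi\,dV=\int\big[(F(e_n)-F(\nu))\,\partial_j\psi+\nu_jz_k\,\partial_k\psi+h_j\psi\big]\,dV .
\]
For $k\le d$ we have $\partial_k\psi=\eta\,\partial_k\phi$, while $\partial_n\psi=\eta'\phi$ is of order zero in $\phi$. Define finite measures on $\mathbb{R}^d$, concentrated on $D_{1/2}$, for $j,k\le d$ by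
\[
M=\pi_\#\big(\eta\,V\llcorner Z\big),\qquad S^{jk}=\pi_\#\Big(\eta\,\frac{(F(e_n)-F(\nu))\delta_{jk}+\nu_jz_k}{F(e_n)}\,V\llcorner Z\Big),
\]
\[
g^j=\pi_\#\Big(\frac{\eta'\nu_jz_n+\eta h_j}{F(e_n)}\,V\llcorner Z\Big).
\]
Then, in the sense of distributions,
\begin{equation}\label{eq:proj}
\partial_jM=\sum_{k\le d}\partial_kS^{jk}-g^j\quad\text{in }D_{1/2}.
\end{equation}
Now $|\nu_j|\le\tau$ for $j\le d$. Also $\min|\nu\mp e_n|^2=2(1-|\nu_n|)\le2\tau^2$, so $|F(\nu)-F(e_n)|\le C\tau$ because $F$ is even and Lipschitz. The total variations satisfy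
\begin{equation}\label{eq:projsmall}
\|S^{jk}\|+\|g^j\|\le C\int_{\overline B_1}(\tau+\Lambda)\,dV\le C\varepsilon_1v .
\end{equation}
We write $M_1$, $M_2$ for the measures $M$ that belong to $\eta_1$, $\eta_2$.

\emph{Step 3: $M$ is close to its local average.} Fix a radial $\omega\in C^\infty_c(D_{1/16})$ with $\omega\ge0$, $\int\omega=1$. Let $\vartheta$ be the density of the absolutely continuous part of $M$. We claim
\begin{equation}\label{eq:weak}
\big|\{x\in D_{1/4}:|\vartheta-\omega*M|>\ell\}\big|\le C\varepsilon_1v/\ell\qquad(\ell>0).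
\end{equation}
The equation is known only in $D_{1/2}$, so we invert the Laplacian with a compactly supported kernel. Let $\Gamma$ be the fundamental solution of $\Delta$ on $\mathbb{R}^d$ ($\Gamma=|x|/2$ if $d=1$) and $\Gamma_\omega=\Gamma-\Gamma*\omega$. Then $\Delta\Gamma_\omega=\delta_0-\omega$. For $|x|\ge\frac1{16}$ the function $\Gamma(x-\cdot)$ is harmonic in $D_{1/16}$ and $\omega$ is radial, so $\Gamma*\omega(x)=\Gamma(x)$ by the mean value property (Newton's theorem). Thus $\operatorname{spt}\Gamma_\omega\subset\overline{D_{1/16}}$, and $\nabla\Gamma_\omega\in L^1$ because $|\nabla\Gamma|\le C|x|^{1-d}$.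

Let a subscript $\delta\in(0,\frac18)$ denote convolution with a standard mollifier supported in $D_\delta$. The functions $M_\delta,S^{jk}_\delta,g^j_\delta$ lie in $C^\infty_c(\mathbb{R}^d)$, their $L^1$ norms are at most the total variations, and by \eqref{eq:proj} $\partial_jM_\delta=\partial_kS^{jk}_\delta-g^j_\delta$ in $D_{3/8}$. At a point of $D_{1/4}$, convolution with $\partial_j\Gamma_\omega$ sees only values in $\overline{D_{5/16}}\subset D_{3/8}$. Hence in $D_{1/4}$, with sums over $j,k\le d$,
\[
M_\delta-\omega*M_\delta=\partial_j\Gamma_\omega*\partial_jM_\delta=\partial_j\partial_k\big(\Gamma_\omega*S^{jk}_\delta\big)-\partial_j\Gamma_\omega*g^j_\delta .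
\]
The data are small only in $L^1$, so we use the weak type $(1,1)$ estimate of Calder\'on--Zygmund theory: for $w\in C^\infty_c(\mathbb{R}^d)$,
\[
|\{|\partial_j\partial_kw|>\ell\}|\le C\|\Delta w\|_{L^1}/\ell .
\]
For $d\ge2$ this holds because $\partial_j\partial_kw=-R_jR_k\Delta w$ with Riesz transforms $R_j$ and the operators $R_jR_k$ are of weak type $(1,1)$; for $d=1$ it is Chebyshev's inequality. Apply it to $w=\Gamma_\omega*f$ with $f=S^{jk}_\delta$, for which $\Delta w=f-\omega*f$ has $L^1$ norm at most $2\|S^{jk}\|$. The last term has $L^1$ norm at most $C\sum_j\|g^j\|$. With \eqref{eq:projsmall} we obtain \eqref{eq:weak} with $M_\delta-\omega*M_\delta$ in place of $\vartheta-\omega*M$. As $\delta\to0$, $M_\delta\to\vartheta$ a.e.\ by Lebesgue--Besicovitch differentiation, and $\omega*M_\delta\to\omega*M$ uniformly. Fatou's lemma, applied to the indicator functions of the level sets along a sequence $\delta\to0$, gives \eqref{eq:weak}.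

\emph{Step 4: the local averages.} We have $\omega*M_1\le\|\omega\|_\infty v$. For $M_2$ we need a lower bound. By \eqref{eq:proj}, $\partial_j(\omega*M)=\partial_k\omega*S^{jk}-\omega*g^j$ in $D_{1/4}$, so the oscillation of $\omega*M_2$ on $D_{1/4}$ is at most $C\varepsilon_1v$. Since $y'+D_{1/16}\subset D_{1/4}$ for $y'\in D_{3/16}$, and $\eta_2=1$ on $[-\frac18,\frac18]$,
\[
\int_{D_{1/4}}\omega*M_2\,dx\ge M_2(D_{3/16})\ge V(\overline B_{1/8})\ge8^{-n}v .
\]
So for $\varepsilon_1$ small, $\omega*M_2\ge c_3v$ on $D_{1/4}$, where $c_3=8^{-n}/(2|D_{1/4}|)$.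

\emph{Step 5: the densities.} The Jacobian of $\pi$ on the hyperplane $\nu^\perp$ is $|\nu_n|$, so the area formula reads
\[
\int_{\Sigma\cap Z}u\,|\nu_n|\,d\mathcal{H}^{d}=\int_{\mathbb{R}^d}\ \sum_{y\in\Sigma\cap Z\cap\pi^{-1}(x)}u(y)\,dx
\]
for Borel $u\ge0$, the integrand on the right being measurable. With $u=\mathbf 1_{\{\nu_n=0\}}$ we see that $\pi(\Sigma\cap Z\cap\{\nu_n=0\})$ is null, so this part of $\Sigma$ contributes only to the singular part of $M_i$. With $u=\phi(y')\eta_i\theta|\nu_n|^{-1}\mathbf 1_{\{\nu_n\ne0\}}$ we see that the remaining part is absolutely continuous, and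
\[
\vartheta_i(x)=\sum_{y\in\Sigma\cap Z\cap\pi^{-1}(x),\ \nu_n(y)\neq0}\frac{\eta_i(y_n)\theta(y)}{|\nu_n(y)|}\qquad\text{for a.e. }x .
\]
Let $P$ be the set of $x\in D_{1/4}$ over which there is $y\in\Sigma$ with $|y_n|\le\frac14$ and $\nu_n(y)\ne0$; it is measurable as the positivity set of such a sum. Then $\vartheta_1\ge1$ a.e.\ on $P$, because $\theta\ge1$ and $\eta_1=1$ on $[-\frac14,\frac14]$, and $\vartheta_2=0$ a.e.\ on $D_{1/4}\setminus P$, because $\operatorname{spt}\eta_2\subset[-\frac14,\frac14]$.

\emph{Step 6: contradiction.} For $c_2$ small, $\omega*M_1\le\frac12$, so $\vartheta_1-\omega*M_1\ge\frac12$ a.e.\ on $P$, and \eqref{eq:weak} with $\ell=\frac14$ gives $|P|\le Cc_2\le\frac14|D_{1/4}|$. On $D_{1/4}\setminus P$ we have $|\vartheta_2-\omega*M_2|\ge c_3v$ a.e., and \eqref{eq:weak} with $\ell=c_3v/2$ gives $\frac34|D_{1/4}|\le C\varepsilon_1/c_3$. This is false for $\varepsilon_1$ small.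
\end{proof}

From now on $\varepsilon_1$ and $c_2$ are fixed as in Lemma~\ref{lem:tilt}.

\section{Three estimates along the heat flow}\label{sec:heat}

Theorem~\ref{thm:density} will follow from a lower bound for the mass of a doubling ball.

\begin{proposition}\label{prop:doubling}
There is $c_4>0$, depending only on $n$ and $F$, such that if $V$ is admissible with bound $\Lambda\le\varepsilon_1$ in $U\supset\overline B_1$, $v=V(\overline B_1)>0$ and $V(\overline B_{1/2})\ge2^{-n}v$, then $v\ge c_4$.
\end{proposition}

In this section and the next, $V$ is as in the proposition. We localize with $\chi(y)=(1-|y|^2)_+^2$, which is $C^1$ and satisfies $|\nabla\chi|\le4\chi^{1/2}$. The explicit power of the distance to the unit sphere is what will let us handle the boundary layer in Section~\ref{sec:fisher}. Put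
\[
\mu=\chi V,\qquad m=\mu(\mathbb{R}^n),\qquad\mu_t=G_t*\mu,\qquad\mathbb A_t=G_t*(B(\nu)\mu),\qquad A(x,t)=\frac{\mathbb A_t(x)}{\mu_t(x)} .
\]
Since $\chi\ge\frac9{16}$ on $\overline B_{1/2}$, doubling gives
\begin{equation}\label{eq:mv}
2^{-n-1}v\le m\le v .
\end{equation}
The functions $\mu_t>0$ and $\mathbb A_t$ are smooth solutions of the heat equation on $\mathbb{R}^n\times(0,\infty)$, $\int\mu_t\,dx=m$, and $|A|\le C$ because $A$ is an average of $B$. We recall $\int|x|^2G_t\,dx=2nt$. To justify integrations by parts we fix $\zeta\in C^\infty_c(\mathbb{R}^n)$ with $0\le\zeta\le1$ and $\zeta=1$ on $\overline B_1$, and put $\zeta_R(x)=\zeta(x/R)$, so that $|\Delta\zeta_R|\le CR^{-2}$.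

The first estimate is \eqref{eq:model} with the error caused by $\chi$ and $h$. The error is bounded by $\chi^{1/2}$, which is exactly what makes it square integrable against $1/\mu_t$.

\begin{lemma}[Divergence identity]\label{lem:div}
Let $\beta$ be the vector measure $\beta_i=(B_{ik}\partial_k\chi-\chi h_i)V$ and $\beta_t=G_t*\beta$. With $(\operatorname{div}A)_i=\partial_kA_{ik}$,
\[
A\nabla\mu_t=\beta_t-\mu_t\operatorname{div}A,\qquad\int\frac{|\beta_t|^2}{\mu_t}\,dx\le Cv\qquad(t>0).
\]
\end{lemma}

\begin{proof}
The field $X(y)=\chi(y)G_t(x-y)e_i$ is $C^1$ with support in $\overline B_1\subset U$. By \eqref{eq:fv},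
\[
\int B_{ik}\big[\partial_k\chi\,G_t(x-y)-\chi\,(\partial_kG_t)(x-y)\big]\,dV(y)=\int\chi h_i\,G_t(x-y)\,dV(y),
\]
which is $\partial_k(\mathbb A_t)_{ik}=(\beta_t)_i$. Expanding $\partial_k(\mu_tA_{ik})$ gives the identity. Since $\Lambda\le1$, $|\beta|\le C\chi^{1/2}V\llcorner\overline B_1$, and the Cauchy--Schwarz inequality gives $|\beta_t|^2\le C\mu_t\cdot G_t*(V\llcorner\overline B_1)$. Divide by $\mu_t$ and integrate.
\end{proof}

The second estimate uses only that $B$ is bounded. It says that a bounded average cannot vary at many scales: $\sqrt t\,|\nabla A|$ is the variation of $A$ at scale $\sqrt t$, and its square is integrable against $\mu_t\,dx\,dt/t$.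

\begin{lemma}[Square function estimate]\label{lem:square}
$\displaystyle\int_0^1\!\!\int\mu_t|\nabla A|^2\,dx\,dt\le Cm$.
\end{lemma}

\begin{proof}
Both $\mu_t$ and $\mu_tA$ solve the heat equation, so $0=(\partial_t-\Delta)(\mu_tA)=\mu_t(\partial_t-\Delta)A-2\partial_k\mu_t\,\partial_kA$. Write $P:Q=P_{ij}Q_{ij}$. Then $(\partial_t-\Delta)|A|^2=2A:(\partial_t-\Delta)A-2|\nabla A|^2$ and
\[
(\partial_t-\Delta)(\mu_t|A|^2)=2A:\mu_t(\partial_t-\Delta)A-2\mu_t|\nabla A|^2-4\,\partial_k\mu_t\,A:\partial_kA=-2\mu_t|\nabla A|^2 .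
\]
Multiply by $\zeta_R$ and integrate over $\mathbb{R}^n\times(\sigma,1)$. Dropping the term at $t=1$, which has a favorable sign, and using $\mu_t|A|^2\le C\mu_t$,
\[
2\int_\sigma^1\!\!\int\zeta_R\,\mu_t|\nabla A|^2\le\int\zeta_R\,\mu_\sigma|A(\cdot,\sigma)|^2+\int_\sigma^1\!\!\int|\Delta\zeta_R|\,\mu_t|A|^2\le Cm(1+R^{-2}).
\]
Let $R\to\infty$ and $\sigma\to0$.
\end{proof}

The third estimate is the entropy gain. We use a modification $f(s)=s\varphi(\log s)$ of $s\log s$. It vanishes for $s\le m$, so that there is no contribution at $t=1$, and it is linear for $s\ge c_*$, so that only the region $\{\mu_t<c_*\}$ produces entropy. For $c_*>0$ let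
\[
\mathcal I(c_*)=\int_0^1\!\!\int_{\{\mu_t<c_*\}}\frac{|\nabla\mu_t|^2}{\mu_t}\,dx\,dt\in[0,\infty].
\]
Since $\nabla\mu_t(x)=-\int\frac{x-y}{2t}G_t(x-y)\,d\mu(y)$, the Cauchy--Schwarz inequality gives the pointwise bound
\begin{equation}\label{eq:pointwise}
\frac{|\nabla\mu_t(x)|^2}{\mu_t(x)}\le\int\frac{|x-y|^2}{4t^2}\,G_t(x-y)\,d\mu(y),
\end{equation}
whose integral in $x$ is $nm/(2t)$.

\begin{lemma}[Entropy gain]\label{lem:entropy}
If $m<e^{-4}c_*$, then $m\big(\log(c_*/m)-4\big)\le2\,\mathcal I(c_*)$.
\end{lemma}

\begin{proof}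
Let $\psi\in C^\infty(\mathbb{R})$ satisfy $\psi=0$ on $(-\infty,0]$, $\psi=1$ on $[2,\infty)$ and $0\le\psi'\le1$; the transition has length $2$, so a slope slightly above $\frac12$ suffices. Define $\varphi$ by $\varphi(\log m)=0$ and $\varphi'(u)=\psi(u-\log m)\,\psi(\log c_*-u)$. The intervals $[\log m,\log m+2]$ and $[\log c_*-2,\log c_*]$ on which the two factors vary are disjoint, so $0\le\varphi'\le1$ and $|\varphi''|\le1$. The function $\varphi$ is nondecreasing, vanishes on $(-\infty,\log m]$, and equals a constant $\varphi_\infty\ge\log(c_*/m)-4$ on $[\log c_*,\infty)$. For $f(s)=s\varphi(\log s)$ we have $f''(s)=(\varphi'+\varphi'')(\log s)/s$, so $|f''(s)|\le2/s$, $f''(s)=0$ for $s\ge c_*$, and $0\le f(s)\le\varphi_\infty s$.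

By the chain rule, $\partial_tf(\mu_t)=\Delta f(\mu_t)-f''(\mu_t)|\nabla\mu_t|^2$. Multiply by $\zeta_R$, integrate over $\mathbb{R}^n\times(\sigma,1)$ with $0<\sigma<1$, and let $R\to\infty$. The term with $\Delta\zeta_R$ is at most $CR^{-2}\varphi_\infty m$, and $|f''(\mu_t)||\nabla\mu_t|^2$ is integrable there by \eqref{eq:pointwise}. Hence
\[
\int f(\mu_\sigma)\,dx-\int f(\mu_1)\,dx=\int_\sigma^1\!\!\int f''(\mu_t)|\nabla\mu_t|^2\,dx\,dt\le2\,\mathcal I(c_*).
\]
Since $\mu_1\le(4\pi)^{-n/2}m\le m$, we have $f(\mu_1)=0$. Writing out the factor $\mu_\sigma$ in $f(\mu_\sigma)$ and substituting $x=y+\sqrt\sigma\,w$,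
\[
\int f(\mu_\sigma)\,dx=\int d\mu(y)\int G_1(w)\,\varphi\big(\log\mu_\sigma(y+\sqrt\sigma\,w)\big)\,dw .
\]
Now $\mu$-a.e.\ $y$ is a typical point with $|y|<1$, so $\liminf_{s\to0}s^{1-n}\mu(\overline B_s(y))>0$, and for every $w$
\[
\mu_\sigma(y+\sqrt\sigma\,w)\ge(4\pi\sigma)^{-n/2}e^{-(1+|w|)^2/4}\,\mu(\overline B_{\sqrt\sigma}(y))\longrightarrow\infty\qquad(\sigma\to0).
\]
By dominated convergence, $\int f(\mu_\sigma)\,dx\to m\varphi_\infty$.
\end{proof}

\section{The Fisher information at low density}\label{sec:fisher}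

It remains to choose $c_*$ so that $\mathcal I(c_*)\le Cv$. The difficulty is the region where $A$ is nearly singular. There we want to apply Lemma~\ref{lem:tilt} at a point $p$ that is visible from $(x,t)$ and to conclude that $\mu_t(x)$ is large. Two kinds of points are of no use: those far from $x$ compared with $\sqrt t$, where $G_t(x-p)$ is too small, and those close to the unit sphere, where $\chi(p)$ is too small. We exclude them by thresholds that lose only small powers of $t$. For $0<t<1$ put
\[
\kappa=\frac1{2(n+3)},\qquad R_t=\Big(1+\kappa\log\frac1t\Big)^{1/2}\ge1,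
\]
\[
S(x,t)=\{y:\ |x-y|\le R_t\sqrt t,\ \ 1-|y|\ge t^\kappa\}\subset B_1 .
\]
A bounded $R_t$ would not do, because the excluded Gaussian tails have to be integrable against $dt/t$.

\begin{lemma}\label{lem:degenerate}
There are $c_0,c_*>0$, depending only on $n$ and $F$, with the following property. If $0<t<1$, $x\in\mathbb{R}^n$, $|A(x,t)\xi|<c_0$ for some $\xi\in S^{n-1}$, and
\begin{equation}\label{eq:core}
\int_{S(x,t)}G_t(x-y)\,d\mu(y)>\tfrac12\mu_t(x),
\end{equation}
then $\mu_t(x)\ge c_*$.
\end{lemma}

\begin{proof}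
Write $S=S(x,t)$ and $d\mu^{x}=G_t(x-y)\,d\mu(y)$, a measure of total mass $\mu_t(x)$.

\emph{Small tilt on average.} By Lemma~\ref{lem:algebra},
\[
Cc_0\ge z(\xi)\cdot A(x,t)\xi=\frac1{\mu_t(x)}\int z(\xi)\cdot B(\nu)\xi\,d\mu^x\ge\frac c{\mu_t(x)}\int\tau_\xi^2\,d\mu^x,
\]
and the Cauchy--Schwarz inequality gives $\int\tau_\xi\,d\mu^x\le C\sqrt{c_0}\,\mu_t(x)$.

\emph{The weights are almost constant on small balls.} Lemma~\ref{lem:tilt} is about $V$, while the tilt bound is about $\mu^x=G_t(x-\cdot)\chi V$. Let $r_t=t^{1/2+\kappa}/(2R_t)$, $p\in S$, $0<s\le r_t$ and $y\in\overline B_s(p)$. First, $s\le\frac12t^\kappa\le\frac12(1-|p|)$, so $\overline B_s(p)\subset\overline B_1$ and $\frac12(1-|p|)\le1-|y|\le\frac32(1-|p|)$. Since $1-\rho\le1-\rho^2\le2(1-\rho)$ on $[0,1]$, this gives $\frac1{16}\le\chi(y)/\chi(p)\le9$. Second, $s\le\sqrt t/(2R_t)$, so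
\[
\big||x-y|^2-|x-p|^2\big|\le s\,(2R_t\sqrt t+s)\le t+\tfrac14t\le2t,
\]
and $e^{-1/2}\le G_t(x-y)/G_t(x-p)\le e^{1/2}$. Thus, with $\gamma(p)=G_t(x-p)\chi(p)$,
\begin{equation}\label{eq:comparable}
c\,\gamma(p)\,V\le\mu^x\le C\,\gamma(p)\,V\quad\text{on }\overline B_{r_t}(p),\qquad p\in S .
\end{equation}

\emph{A point with small tilt at all scales.} Call $p\in S$ \emph{bad} if $\int_{\overline B_s(p)}\tau_\xi\,dV>\varepsilon_1V(\overline B_s(p))$ for some $s\in(0,r_t]$. The Besicovitch covering theorem says that if each point of a bounded set is the center of a closed ball, the radii being bounded, then countably many of these balls cover the set with overlap at most $N_n$. Let $\overline B_i=\overline B_{s_i}(p_i)$ be such a cover of the bad set by balls as in the definition. By \eqref{eq:comparable}, used twice,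
\[
\mu^x\Big(\bigcup_i\overline B_i\Big)\le C\sum_i\gamma(p_i)V(\overline B_i)\le\frac C{\varepsilon_1}\sum_i\int_{\overline B_i}\tau_\xi\,d\mu^x\le\frac{CN_n\sqrt{c_0}}{\varepsilon_1}\,\mu_t(x).
\]
Fix $c_0$ so that the right side is at most $\frac14\mu_t(x)$. By \eqref{eq:core}, $\mu^x(S\setminus\bigcup_i\overline B_i)>0$, so there is a typical $p\in S$ that is not bad. Since $\overline B_{r_t}(p)\subset U$ and $\Lambda r_t\le\varepsilon_1$, Lemma~\ref{lem:tilt} gives $V(\overline B_{r_t}(p))\ge c_2r_t^{n-1}$.

\emph{Counting powers of $t$.} We have $\chi(p)\ge(1-|p|)^2\ge t^{2\kappa}$ and $G_t(x-p)\ge(4\pi t)^{-n/2}e^{-R_t^2/4}=(4\pi t)^{-n/2}e^{-1/4}t^{\kappa/4}$. Since $(1+u)^{(n-1)/2}\le Ce^u$ for $u\ge0$, also $R_t^{n-1}\le Ct^{-\kappa}$. By \eqref{eq:comparable},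
\[
\mu_t(x)\ge c\,\gamma(p)\,c_2\,r_t^{n-1}\ge c\,t^{-\frac n2+\frac{n-1}2+\kappa\left(2+\frac14+(n-1)+1\right)}\ge c\,t^{-\frac12+\kappa(n+3)}=c .
\]
Let $c_*$ be this last constant.
\end{proof}

\begin{lemma}\label{lem:fisher}
With $c_*$ as in Lemma~\ref{lem:degenerate}, $\mathcal I(c_*)\le Cv$.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be the open set of $(x,t)$, $0<t<1$, with $\mu_t(x)<c_*$ and $|A(x,t)\xi|<c_0$ for some unit $\xi$.

\emph{Outside $\mathcal D$.} At a point of $\{\mu_t<c_*\}\setminus\mathcal D$ we have $|A\xi|\ge c_0|\xi|$ for all $\xi$. Lemma~\ref{lem:div} and $|\operatorname{div}A|\le\sqrt n\,|\nabla A|$ give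
\[
\frac{|\nabla\mu_t|^2}{\mu_t}\le\frac{|A\nabla\mu_t|^2}{c_0^2\,\mu_t}\le\frac2{c_0^2}\Big(\frac{|\beta_t|^2}{\mu_t}+n\,\mu_t|\nabla A|^2\Big).
\]
By Lemmas~\ref{lem:div} and~\ref{lem:square}, the integral over $\mathbb{R}^n\times(0,1)$ is at most $C(v+m)\le Cv$.

\emph{Inside $\mathcal D$.} Let $(x,t)\in\mathcal D$ and $S=S(x,t)$. By Lemma~\ref{lem:degenerate}, \eqref{eq:core} fails, so $\int_SG_t(x-y)\,d\mu\le\int_{S^c}G_t(x-y)\,d\mu$: at least half of the weight comes from the excluded points. Since $|x-y|^2\le R_t^2t$ on $S$, \eqref{eq:pointwise} gives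
\[
\frac{|\nabla\mu_t(x)|^2}{\mu_t(x)}\le\int_{S^c}\Big(\frac{|x-y|^2}{4t^2}+\frac{R_t^2}{4t}\Big)G_t(x-y)\,d\mu(y).
\]
A point $y\in S^c$ satisfies (a) $|x-y|>R_t\sqrt t$ or (b) $1-|y|<t^\kappa$. We integrate the right side over all $x$ and $t\in(0,1)$, substituting $x=y+\sqrt t\,w$; the integrand becomes $\frac14(|w|^2+R_t^2)\,G_1(w)\,dw\,d\mu(y)\,dt/t$.

In case (a), $|w|>R_t$, so $\frac14(|w|^2+R_t^2)\le\frac12|w|^2$ and $\log\frac1t<|w|^2/\kappa$. Integrating $dt/t$ first, as in Example~\ref{ex:plane}, the contribution is at most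
\[
m\int\frac{|w|^2}2\cdot\frac{|w|^2}{\kappa}\,G_1(w)\,dw\le Cm .
\]
In case (b), for $|y|<1$, which holds $\mu$-a.e., the condition reads $u:=\log\frac1t<\ell(y):=\kappa^{-1}\log\frac1{1-|y|}$. Integrating first in $w$ and then in $u$, the contribution is at most
\[
\int d\mu(y)\int_0^{\ell(y)}\Big(\frac n2+\frac{1+\kappa u}4\Big)du\le C\int\chi\,(\ell+\ell^2)\,dV\le Cv,
\]
because $\chi\le4(1-|y|)^2$ makes $\chi(\ell+\ell^2)$ bounded on $B_1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:doubling}]
If $m\ge e^{-4}c_*$, then $v\ge e^{-4}c_*$. Otherwise Lemmas~\ref{lem:entropy} and~\ref{lem:fisher} and \eqref{eq:mv} give $m(\log(c_*/m)-4)\le Cv\le C'm$, so $v\ge m\ge c_*e^{-4-C'}$. The constants were fixed in the order $\varepsilon_1,c_2,c_0,c_*$, and none depends on $V$.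
\end{proof}

\section{Proof of the density bound and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Let $c_1=c_4$. First let $p$ be typical and suppose $V(\overline B_r(p))<c_4r^{n-1}$. Lemma~\ref{lem:doubling} with $L=2$ gives $s\in(0,r]$ such that, after scaling $\overline B_s(p)$ to $\overline B_1$, we have $0<v<c_4$, $V(\overline B_{1/2})\ge2^{-n}v$, and the curvature bound is $\Lambda s\le\varepsilon_1$. This contradicts Proposition~\ref{prop:doubling}.

For general $p\in\operatorname{spt}V$, every neighborhood of $p$ has positive measure, so there are typical points $p_k\to p$. For $r'<r$ and large $k$ we have $\overline B_{r'}(p_k)\subset\overline B_r(p)$, hence $V(\overline B_r(p))\ge c_1(r')^{n-1}$. Let $r'\uparrow r$.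

For the last assertion we recall the density comparison theorem \cite{federer,mattila}: if $V$ is a Radon measure on $U$ and $\limsup_{r\to0}r^{1-n}V(\overline B_r(x))\ge a>0$ for all $x$ in a Borel set $Z\subset U$, then $\mathcal{H}^{n-1}(Z)\le C(n)a^{-1}V(Z)$. The set $Z=(\operatorname{spt}V\cap U)\setminus\Sigma$ satisfies this with $a=c_1$, and $V(Z)=0$.
\end{proof}

\begin{remark}
We record where each hypothesis enters.
\begin{itemize}
\item \emph{Multiplicity $\theta\ge1$} is needed quantitatively only for $\vartheta_1\ge1$ in Step 5 of Lemma~\ref{lem:tilt}. Without it the bound fails for the planes of Example~\ref{ex:plane} with small $a$.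
\item \emph{The bound $\Lambda r\le\varepsilon_1$} is used in \eqref{eq:projsmall} and in Lemma~\ref{lem:div}. Some bound on $\Lambda r$ is necessary: by Lemma~\ref{lem:wulff}(b), $\mathcal{H}^{n-1}\llcorner\partial^*(\rho W_F)$ is admissible with $\Lambda=(n-1)/\rho$, and its total mass is of order $\rho^{n-1}$, however large $r$ is.
\item \emph{Ellipticity} is used for the density bound only through Lemma~\ref{lem:algebra}. If $F$ agreed with a linear function $a\cdot\nu$ on an open set of directions, then $a^TB(\nu)=F(\nu)a^T-(a\cdot\nu)a^T=0$ for all of them, and every average of the corresponding matrices would be singular without the normals being aligned.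
\item \emph{Evenness} makes \eqref{eq:fv} independent of the orientation. It is used in \eqref{eq:support}, hence in Lemma~\ref{lem:algebra}, and in \eqref{eq:projsmall}, where normals near $e_n$ and near $-e_n$ must have the same cost.
\item \emph{The regularity $C^{2,\alpha}$} and the constancy of the curvature are used only to apply Theorem~\ref{thm:DKS}.
\end{itemize}
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{On the theory of anisotropic minimal surfaces},
\texttt{https://www.ams.org/journals/notices/202407/rnoti-p853.pdf}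

\bibitem{federer}
Federer, 2.10.19(3).

\bibitem{mattila}
Mattila, Theorem 6.9.

\end{thebibliography}
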